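# Covering minima of terminal polytopes

## The theorem, and the objects it speaks about

**Theorem 1.** Let $d\in\mathbb N$, let $T$ be a terminal $d$-polytope, that is, up to unimodular equivalence,
$$T=(u_1+T_{l_1})\oplus\dots\oplus(u_k+T_{l_k}),\qquad k\in\mathbb N,\quad l_1,\dots,l_k\in\mathbb N,\quad l_1+\dots+l_k=d,$$
where each $u_j\in\mathbb R^{l_j}$ is any vector with $0\in u_j+T_{l_j}$. Then for every $i\in[d]=\{1,\dots,d\}$,
$$\mu_i(T)=\frac i2 .$$

The question whether this holds is posed as Conjecture 5.6 in the source "Freie Universität Berlin" (https://github.com/katarinakrivokuca/katarinakrivokuca.github.io). The theorem says that the answer is yes. We now say what each symbol means.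

**Covering minima.** A convex body is a nonempty compact convex set, and we take covering minima of bodies with nonempty interior. For $K\subset\mathbb R^d$ and $i\in[d]$,
$$\mu_i(K)=\min\{\mu>0:\ \mu K+\mathbb Z^d\text{ intersects every }(d-i)\text{-dimensional affine subspace of }\mathbb R^d\}.$$
For $i=d$ the affine subspaces are points, so $\mu_d(K)$ is the covering radius: the least $\mu$ with $\mu K+\mathbb Z^d=\mathbb R^d$. For $i=1$ they are hyperplanes, and $\mu_1(K)$ is the reciprocal of the lattice width, which is the minimum over nonzero $a\in\mathbb Z^d$ of $\max_{x\in K}\langle a,x\rangle-\min_{x\in K}\langle a,x\rangle$.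

Example: $K=[0,1]^2$. If $\mu<1$ and $\mu<c<1$, the line $x=c$ misses $\mu K+\mathbb Z^2$; at $\mu=1$ the whole plane is covered. So $\mu_1(K)=\mu_2(K)=1$.

Translating $K$ by any $v\in\mathbb R^d$ changes $\mu K+\mathbb Z^d$ into its translate by $\mu v$. The family of all $(d-i)$-dimensional affine subspaces is invariant under translation, so $\mu_i$ does not change. A unimodular map $x\mapsto Mx+b$ with $M\in GL_d(\mathbb Z)$, $b\in\mathbb Z^d$, preserves $\mathbb Z^d$ and permutes the affine subspaces, so it does not change $\mu_i$ either.

**Terminal simplices.** For $l\in\mathbb N$,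
$$T_l=\operatorname{conv}\{e_1,\dots,e_l,\,-(e_1+\dots+e_l)\}\subset\mathbb R^l .$$
So $T_1=[-1,1]$, and $T_2$ is the triangle with vertices $(1,0),(0,1),(-1,-1)$. The $l+1$ vertices are affinely independent and add up to $0$, so $0$ is the point with all barycentric coordinates $\frac1{l+1}$. It is an interior lattice point.

**Direct sums.** For convex bodies $K\subset\mathbb R^l$ and $L\subset\mathbb R^m$, each containing the origin,
$$K\oplus L=\operatorname{conv}\big((K\times\{0\})\cup(\{0\}\times L)\big)\subset\mathbb R^{l+m},$$
taken with the lattice $\mathbb Z^{l+m}=\mathbb Z^l\oplus\mathbb Z^m$; for more summands, take the convex hull of all of them. The result depends on where the origin lies in each summand. For instance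

- $T_1\oplus T_1$ is the square with vertices $(\pm1,0),(0,\pm1)$;
- $T_1\oplus(1+T_1)$ is the triangle with vertices $(\pm1,0),(0,2)$, because $1+T_1=[0,2]$ and $(0,0)$ lies on the segment between $(\pm1,0)$;
- $(1+T_1)\oplus(1+T_1)$ is the triangle $\operatorname{conv}\{0,2e_1,2e_2\}$.

All three are terminal $2$-polytopes. The theorem says that the freedom in the $u_j$, which changes the shape, does not change any covering minimum. Since $u_j$ need not be integral, the vertices of $T$ need not be lattice points.

## Three cases by hand

**Dimension one.** Here $T=[u-1,u+1]$ has length $2$, and $\mu T+\mathbb Z=\mathbb R$ exactly when $2\mu\ge1$. So $\mu_1(T)=\frac12$.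

**The case $i=1$ in every dimension.** We show that $T$ has lattice width $2$. Let $a\in\mathbb Z^d$ be nonzero, and pick a block $j$ in which $a$ has a nonzero coordinate. On the vertices of $T_{l_j}$ the functional $a$ takes integer values. Since $0$ is interior to $T_{l_j}$, it takes both positive and negative values there, so its maximum is at least $1$ and its minimum at most $-1$. Hence the width of $u_j+T_{l_j}\subset T$ in direction $a$ is at least $2$. The first coordinate of the first block takes on $u_1+T_{l_1}$ exactly the values of an interval of length $2$ that contains $0$, and it is $0$ on all other summands, so it has width exactly $2$ on $T$. Therefore $\mu_1(T)=\frac12$. Two facts were used: vertices of the $T_l$ are lattice points, and $0$ is interior. The same two facts will carry the upper bound for all $i$.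

**The covering radius of $\operatorname{conv}\{0,2e_1,\dots,2e_d\}$.** This is the $d$-fold direct sum of $1+T_1=[0,2]$. Write $\{y\}=y-\lfloor y\rfloor\in[0,1)$. A point $y$ lies in $z+\mu T$ with $z\in\mathbb Z^d$ if and only if all $y_j-z_j\ge0$ and $\sum_j(y_j-z_j)\le2\mu$. The best choice is $z_j=\lfloor y_j\rfloor$, so $y\in\mu T+\mathbb Z^d$ if and only if
$$\sum_{j=1}^d\{y_j\}\le2\mu .$$
The left side is always less than $d$ and comes arbitrarily close to $d$. So $\mu=\frac d2$ covers everything and no smaller $\mu$ does: $\mu_d(T)=\frac d2$.

Sums of fractional parts have appeared, and they will be the main tool. Also, no single point $y$ is missed for all $\mu<\frac d2$: the missed point has to move with $\mu$. The lower bound must allow for this.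

## From affine subspaces to projections, and a more general upper bound

Fix a linear subspace $L\subset\mathbb R^d$ of dimension $d-i$. Let $\pi:\mathbb R^d\to E:=\mathbb R^d/L$ be the quotient map, so $\dim E=i$, and let $G=\pi(\mathbb Z^d)$. The affine subspace $x+L$ meets $z+\mu K$ if and only if $\pi(x)\in\pi(z)+\mu\pi(K)$. Hence
$$\mu K+\mathbb Z^d\text{ meets every translate of }L\quad\Longleftrightarrow\quad E=G+\mu\,\pi(K). \tag{1}$$

Two difficulties are visible already for a single simplex $T_3$ with $i=2$. The map $(x,y,z)\mapsto(x-y,z)$ sends its vertices to $(1,0),(-1,0),(0,1),(0,-1)$, which no longer form a simplex. The map $(x,y,z)\mapsto(x+y,z)$ sends them to $(1,0)$ (twice), $(0,1)$ and $(-2,-1)$. This is a triangle, but the relation between its vertices is $2\cdot(1,0)+1\cdot(0,1)+1\cdot(-2,-1)=0$, with weights $(2,1,1)$ in place of equal weights. So even for $T_l$ we are forced to treat simplices with arbitrary positive integer weights and polytopes that are not simplices. There is a third difficulty: if $L$ is irrational, $G$ need not be discrete.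

What survives every projection is that $0$ lies in the interior and the vertices come from lattice points. So we prove the upper bound in that generality.

**Theorem 2.** Let $l_1+\dots+l_k=d$. Let $P_j\subset\mathbb R^{l_j}$ be lattice polytopes, each with an interior lattice point, and let $u_j\in\mathbb R^{l_j}$ be arbitrary. Let $K\subset\mathbb R^d=\bigoplus_j\mathbb R^{l_j}$ be a convex body containing all the sets $u_j+P_j\subset\mathbb R^{l_j}\subset\mathbb R^d$. Then for every $i\in[d]$, $\frac i2K+\mathbb Z^d$ meets every $(d-i)$-dimensional affine subspace. So $\mu_i(K)\le\frac i2$.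

For $k=1$ this gives $\mu_i(P)\le\frac i2$ for every lattice polytope $P$ with an interior lattice point. With $P_j=T_{l_j}$ and $K=T$ it gives the upper half of Theorem 1, and Theorem 1 shows that its bound is sharp for all $1\le i\le d$.

We shall constantly use that $\alpha K+\beta K=(\alpha+\beta)K$ for convex $K$ and $\alpha,\beta\ge0$. We also use that a point of the convex hull of finitely many nonempty convex sets $K_m$ can be written $\sum_m\alpha_mp_m$ with $p_m\in K_m$, $\alpha_m\ge0$, $\sum_m\alpha_m=1$.

## Sums of fractional parts along a line: one weighted simplex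

**Lemma 3 (Hermite's identity).** For $\beta\in\mathbb R$ and an integer $a\ge1$,
$$\sum_{m=0}^{a-1}\Big\{\beta+\frac ma\Big\}=\{a\beta\}+\frac{a-1}2 .$$

*Proof.* Let $D(\beta)=\sum_{m=0}^{a-1}\lfloor\beta+\frac ma\rfloor-\lfloor a\beta\rfloor$. Replacing $\beta$ by $\beta+\frac1a$ removes the term $\lfloor\beta\rfloor$ from the sum and adds $\lfloor\beta+1\rfloor$, so the sum grows by $1$; so does $\lfloor a\beta\rfloor$. Hence $D$ has period $\frac1a$. For $0\le\beta<\frac1a$ all floors are $0$, so $D=0$ everywhere. Subtract $\sum_m\lfloor\beta+\frac ma\rfloor=\lfloor a\beta\rfloor$ from $\sum_m(\beta+\frac ma)=a\beta+\frac{a-1}2$. $\square$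

**Lemma 4.** Let $q\ge1$, let $v_0,\dots,v_q$ span $\mathbb R^q$, and let $w_0,\dots,w_q$ be positive integers with $\sum_jw_jv_j=0$. Let $S=\operatorname{conv}\{v_0,\dots,v_q\}$ and let $G$ be the group generated by the $v_j$. Then $\mathbb R^q=G+\frac q2S$.

**Step 1: translate covering into fractional parts.** Put $W=\sum_jw_j$. Since $0=\sum_j\frac{w_j}Wv_j\in S$, we have $\lambda S\subset\lambda'S$ for $0\le\lambda\le\lambda'$. Let $x=\sum_jt_jv_j$. The coefficients $t_j$ are not unique: because of the relation, $x=\sum_j(t_j+w_js)v_j$ for every $s\in\mathbb R$. Splitting off the integer parts of the coefficients gives $x\in G+\sum_j\{t_j+w_js\}v_j$, so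
$$x\in G+F(s)S,\qquad F(s)=\sum_{j=0}^q\{t_j+w_js\}. \tag{2}$$
It suffices to find one $s$ with $F(s)\le\frac q2$.

**A first attempt.** The sensible thing is to average over $s\in[0,1]$. As $w_j$ is a positive integer, $\int_0^1\{t_j+w_js\}\,ds=\frac12$, so the average of $F$ is $\frac{q+1}2$. This yields only $\mathbb R^q=G+\frac{q+1}2S$, which is too weak by exactly $\frac12$. For $q=1$, $v_0=-1$, $v_1=1$ it says that $[-1,1]+\mathbb Z=\mathbb R$, where $[-\frac12,\frac12]$ is enough. The loss occurs because a uniformly chosen $s$ makes all $q+1$ terms equal to $\frac12$ on average. But between jumps $F$ increases, with slope $W$, and it can only go down by jumping. So its small values sit at the jump points, where one of the $q+1$ terms is $0$. If the other $q$ terms still averaged at most $\frac12$, we would get $\frac q2$. So we average over the jump points only.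

For equal weights $w_j=1$ this is immediate. The jump points are $s=-t_j$, and $\sum_jF(-t_j)=\sum_{j<k}\big(\{t_k-t_j\}+\{t_j-t_k\}\big)\le\binom{q+1}2$, because $\{y\}+\{-y\}\le1$. There are $q+1$ points, so some $F(-t_j)\le\frac q2$. For general weights the term of index $j$ jumps $w_j$ times in a period, and we take all of these jumps into account.

**Step 2: compute the sum of $F$ over all jump points.** Consider the $W$ pairs $(j,n)$ with $0\le n\le w_j-1$, and put $s_{j,n}=(n-t_j)/w_j$. Then $t_j+w_js_{j,n}=n$, so the $j$-th term of $F(s_{j,n})$ is $0$. Fix $j\ne k$ and let $g=\gcd(w_j,w_k)$, $w_j=ga_j$, $w_k=ga_k$. Then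
$$t_k+w_ks_{j,n}=\beta+n\frac{a_k}{a_j},\qquad\beta=t_k-\frac{a_k}{a_j}t_j .$$
As $n$ runs over $0,\dots,ga_j-1$, the number $n\frac{a_k}{a_j}$ modulo $1$ takes each value $\frac m{a_j}$ with $0\le m<a_j$ exactly $g$ times, because $a_k$ is invertible modulo $a_j$. By Lemma 3,
$$\sum_{n=0}^{w_j-1}\{t_k+w_ks_{j,n}\}=g\Big(\{a_jt_k-a_kt_j\}+\frac{a_j-1}2\Big).$$
Exchange $j$ and $k$ and add. With $y=a_jt_k-a_kt_j$, the unordered pair $\{j,k\}$ contributes to $\sum_{j,n}F(s_{j,n})$ the amount
$$g\Big(\{y\}+\{-y\}+\frac{a_j+a_k}2-1\Big)\le g\,\frac{a_j+a_k}2=\frac{w_j+w_k}2, \tag{3}$$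
with equality if and only if $y\notin\mathbb Z$.

**Step 3: average.** Each index lies in $q$ of the pairs, so
$$\sum_{j,n}F(s_{j,n})\le\sum_{j<k}\frac{w_j+w_k}2=\frac q2W. \tag{4}$$
There are $W$ summands on the left, so some $F(s_{j,n})\le\frac q2$. $\square$

For the weights $(2,1,1)$ met above, the four jump points are $-\frac{t_0}2,\frac{1-t_0}2,-t_1,-t_2$. The pair $\{0,1\}$ contributes $\{t_1-\frac{t_0}2\}+\{t_1-\frac{t_0}2+\frac12\}+\{t_0-2t_1\}=\{2t_1-t_0\}+\frac12+\{t_0-2t_1\}\le\frac32$, and the pair $\{0,2\}$ likewise. The pair $\{1,2\}$ contributes at most $1$. The total is at most $4$ over four points, so $F\le1=\frac q2$ at one of them.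

## Minimal relations: polytopes with the origin inside

A lattice in a real vector space $E$ is a discrete subgroup spanning $E$. In $\mathbb R^0$ the interior of $\{0\}$ is $\{0\}$.

**Lemma 5.** Let $\Lambda\subset\mathbb R^r$ be a lattice and $V\subset\mathbb R^r$ a subspace spanned by vectors of $\Lambda$. Then the image of $\Lambda$ in $\mathbb R^r/V$ is a lattice.

*Proof.* The image spans. For discreteness, let $b_1,\dots,b_q\in\Lambda$ be a basis of $V$, and let $V'$ be a linear complement of $V$, identified with $\mathbb R^r/V$. Let $\lambda=\lambda'+\sum_mc_mb_m\in\Lambda$ with $\lambda'\in V'$ in a given ball. Subtracting $\sum_m\lfloor c_m\rfloor b_m\in\Lambda\cap V$ does not change the image $\lambda'$, and it moves $\lambda$ into a fixed bounded set, which contains finitely many points of $\Lambda$. So every ball contains finitely many points of the image. $\square$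

**Lemma 6.** Let $r\ge0$, let $\Lambda\subset\mathbb R^r$ be a lattice, let $A\subset\Lambda$ be finite with $0\in\operatorname{int}\operatorname{conv}A$, and let $G$ be the group generated by $A$. Then $\mathbb R^r=G+\frac r2\operatorname{conv}A$.

The plan is to find a simplex as in Lemma 4 inside $A$, possibly of lower dimension $q$, pay $\frac q2$ for it, and divide out its span. For the square with vertices $(\pm1,0),(0,\pm1)$ this means: first the segment from $(-1,0)$ to $(1,0)$, then, in the quotient, the segment from $-1$ to $1$. The price is $\frac12+\frac12=1=\frac r2$.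

We argue by induction on $r$; for $r=0$ both sides are $\{0\}$. Let $r\ge1$, and assume the lemma in all smaller dimensions.

**Step 1: find a minimal positive relation.** Let $b=\frac1{|A|}\sum_{a\in A}a$. As $0$ is interior, $-\varepsilon b\in\operatorname{conv}A$ for some $\varepsilon>0$, say $-\varepsilon b=\sum_a\lambda_aa$ with $\lambda_a\ge0$. Then $0=\sum_a(\lambda_a+\frac\varepsilon{|A|})a$ is a relation with all coefficients positive. Drop the element $0$ if it is in $A$; since $r\ge1$, $A\setminus\{0\}\ne\emptyset$. Hence there is a nonempty inclusion-minimal $C\subset A\setminus\{0\}$ admitting a relation $\sum_{a\in C}c_aa=0$ with all $c_a>0$.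

**Step 2: show that $C$ is a configuration as in Lemma 4.** Suppose $b$ were a relation on $C$ not proportional to $c$. After a sign change some $b_a>0$. Put $\varepsilon=\min\{c_a/b_a:b_a>0\}$. Then $c-\varepsilon b$ is a relation that is nonnegative, is nonzero because $b$ is not proportional to $c$, and vanishes at some element of $C$. Its support contradicts the minimality of $C$. So the relations on $C$ form a line. In coordinates with respect to a basis of $\Lambda$, this line is the solution space of a linear system with integer coefficients, so it contains a nonzero rational vector. That vector is proportional to $c$, so after a sign change and clearing denominators it is a vector of positive integers. Put $V=\operatorname{span}C$ and $q=\dim V=|C|-1$. Here $q\ge1$, since a single element $a\ne0$ satisfies no relation $c_aa=0$ with $c_a>0$. By Lemma 4 in $V$,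
$$V=G_C+\frac q2\operatorname{conv}C, \tag{5}$$
where $G_C\subset G$ is generated by $C$.

**Step 3: divide out $V$ and use induction.** By Lemma 5 the image of $\Lambda$ in $\mathbb R^r/V$ is a lattice. It contains the image $\bar A$ of $A$. The quotient map is linear and open, so $\operatorname{conv}\bar A$, the image of $\operatorname{conv}A$, has $0$ in its interior. Let $x\in\mathbb R^r$. The induction hypothesis in dimension $r-q<r$, lifted to $\mathbb R^r$, gives $x=g+p+z$ with $g\in G$, $p\in\frac{r-q}2\operatorname{conv}A$, $z\in V$. By (5), $z=g'+p'$ with $g'\in G$, $p'\in\frac q2\operatorname{conv}A$. So $x=(g+g')+(p+p')$ with $p+p'\in\frac r2\operatorname{conv}A$. $\square$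

## The upper bound: proof of Theorem 2

If $k=1$, $u_1=0$ and $G$ is discrete, Lemma 6 applied to the images of the vertices gives the claim at once. The obvious attempt for several blocks is to apply Lemma 6 to the vertices of $\pi(K)$. This breaks down as soon as the $u_j$ are not integral. For example,
$$\big(\tfrac12+T_1\big)\oplus\big(\tfrac12+T_1\big)=\operatorname{conv}\{(-\tfrac12,0),(\tfrac32,0),(0,-\tfrac12),(0,\tfrac32)\}$$
has no translate with all vertices in $\mathbb Z^2$: a translation by $(a,b)$ would need $b\in\mathbb Z$ for the first two vertices and $b\in\frac12+\mathbb Z$ for the last two. The cure is to treat the blocks one after another, in successive quotients. Each block can then be given its own translation.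

**Step 1: normalize, and check that $K$ has interior.** Let $a_j$ be an interior lattice point of $P_j$. Replace $P_j$ by $P_j-a_j$ and $u_j$ by $u_j+a_j$: the set $u_j+P_j$ is unchanged, and now $0\in\operatorname{int}P_j$. The affine hull of $K$ contains that of $u_j+P_j$, which is $\mathbb R^{l_j}$, for every $j$. All these contain $0$, so it is $\mathbb R^d$, and $K$ has nonempty interior. Let $L$, $\pi$, $E$, $G$ be as in (1). We must show
$$E=G+\frac i2\,\pi(K). \tag{6}$$

**Step 2: the case of discrete $G$, block by block.** Since $\mathbb Z^d$ spans $\mathbb R^d$, $G$ spans $E$ and is a lattice. Put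
$$W_0=0,\qquad W_j=\pi(\mathbb R^{l_1})+\dots+\pi(\mathbb R^{l_j}),\qquad r_j=\dim W_j/W_{j-1}.$$
Then $W_k=E$ and $\sum_jr_j=i$. Fix $j$ and let $\theta:W_j\to W_j/W_{j-1}$ be the quotient map. Both $W_j$ and $W_{j-1}$ are spanned by vectors of $G$, namely by images of integer vectors. So $G\cap W_j$ is a lattice in $W_j$, and $\theta(G\cap W_j)$ is a lattice by Lemma 5.

The map $\theta\pi:\mathbb R^{l_j}\to W_j/W_{j-1}$ is linear and surjective, hence open. Let $A$ be the set of images under $\theta\pi$ of the vertices of $P_j$. Then $A\subset\theta(G\cap W_j)$, $\operatorname{conv}A=\theta\pi(P_j)$, and $0\in\operatorname{int}\operatorname{conv}A$. The group generated by $A$ lies in $\theta\pi(\mathbb Z^{l_j})$. Let $x\in W_j$ and apply Lemma 6, with $r=r_j$, to the point $\theta(x)-\frac{r_j}2\theta\pi(u_j)$: there are $g_j\in\pi(\mathbb Z^{l_j})$ and $a\in P_j$ with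
$$\theta(x)-\frac{r_j}2\theta\pi(u_j)=\theta(g_j)+\frac{r_j}2\theta\pi(a).$$
Put $p_j=\pi(u_j+a)\in\pi(K)$. Then $x-g_j-\frac{r_j}2p_j$ has image $0$ under $\theta$, that is,
$$x=g_j+\frac{r_j}2p_j+x',\qquad g_j\in G,\quad p_j\in\pi(K),\quad x'\in W_{j-1}. \tag{7}$$
Start with any $x\in E=W_k$ and apply (7) for $j=k,k-1,\dots,1$, until the remainder lies in $W_0=0$. This gives $x=\sum_jg_j+\sum_j\frac{r_j}2p_j$. As $\sum_jr_j=i$, convexity puts the second sum in $\frac i2\pi(K)$. This is (6).

**Step 3: the case of non-discrete $G$, by trading dimension for density.** Lemma 6 needs a lattice; for example, if $d=2$ and $\pi(x,y)=x+\sqrt2\,y$, then $G=\mathbb Z+\sqrt2\,\mathbb Z$ is dense in $\mathbb R$. By the structure theorem for closed subgroups of $\mathbb R^n$,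
$$\overline G=U\oplus\bigoplus_m\mathbb Zb_m$$
with $U$ a linear subspace and the $b_m$ linearly independent modulo $U$; here $U\ne0$ because $G$ is not discrete. The subset $U$ is open in $\overline G$, and $G$ is dense in $\overline G$, so $G\cap U$ is dense in $U$. The image of $G$ in $E/U$ lies in the group generated by the images of the $b_m$, so it is discrete. Let $i'=\dim E/U<i$.

If $i'\ge1$, apply Step 2 to the subspace $\pi^{-1}(U)$ of dimension $d-i'$ in place of $L$. It gives that $E/U$ is the sum of the image of $G$ and $\frac{i'}2$ times the image of $K$, in other words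
$$E=G+\frac{i'}2\pi(K)+U. \tag{8}$$
If $i'=0$, then $U=E$ and (8) is trivial.

Since $i'<i$, some room is left: put $\delta=\frac{i-i'}2>0$, and let $p_0$ be an interior point of $\pi(K)$. Let $x\in E$. By (8) applied to $x-\delta p_0$, there are $g\in G$ and $p\in\frac{i'}2\pi(K)$ such that $y:=x-\delta p_0-g-p\in U$. The set $\delta(\pi(K)-p_0)$ is a neighbourhood of $0$ and $G\cap U$ is dense in $U$, so there is $g''\in G\cap U$ with $y-g''\in\delta(\pi(K)-p_0)$. Then
$$x=(g+g'')+p+\big(\delta p_0+(y-g'')\big)\in G+\frac{i'}2\pi(K)+\delta\,\pi(K)=G+\frac i2\pi(K).$$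
This is (6), and Theorem 2 is proved. $\square$

## The lower bound: points that are missed

Theorem 2 with $P_j=T_{l_j}$ and $K=T$ shows that $\mu=\frac i2$ has the property that defines $\mu_i(T)$. To finish the proof of Theorem 1, let $0<\mu<\frac i2$; we look for a $(d-i)$-dimensional affine subspace that misses $\mu T+\mathbb Z^d$. By unimodular invariance we may take $T$ equal to the direct sum in Theorem 1.

**Step 1: project so that every block becomes a smaller terminal simplex.** Since $1\le i\le d$, there are integers $0\le j_m\le l_m$ with $\sum_mj_m=i$. Let $\pi:\mathbb R^d\to\mathbb R^i$ keep the first $j_m$ coordinates of the $m$-th block; then $\pi(\mathbb Z^d)=\mathbb Z^i$. If $1\le j_m<l_m$, the simplex $T_{l_m}$ is mapped onto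
$$\operatorname{conv}\{e_1,\dots,e_{j_m},\,0,\,-(e_1+\dots+e_{j_m})\}=T_{j_m},$$
because $0\in T_{j_m}$. If $j_m=l_m$ nothing changes, and if $j_m=0$ the block is mapped to $\{0\}$. Let $u'_m$ be the image of $u_m$. Then $0\in u'_m+T_{j_m}$ whenever $j_m\ge1$, and
$$\pi(T)=T':=\bigoplus_{m:\,j_m\ge1}(u'_m+T_{j_m}).$$
It suffices to find $y\in\mathbb R^i\setminus(\mu T'+\mathbb Z^i)$: a common point of $\pi^{-1}(y)$ and $\mu T+\mathbb Z^d$ would project to show $y\in\mu T'+\mathbb Z^i$, and $\pi^{-1}(y)$ is an affine subspace of dimension $d-i$.

**Step 2: find a bad point for a single simplex.** In the notation of (2) with equal weights, we want all values of $F$ to be large. Lemma 3 tells us to spread the $t_j$ evenly.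

**Lemma 7.** Let $v_j=e_j$ for $1\le j\le l$ and $v_0=-\sum_{j\ge1}e_j$, and put $x^{(l)}=\sum_{j=0}^l\frac j{l+1}v_j$. Then $x^{(l)}\notin\mathbb Z^l+\lambda T_l$ for $0\le\lambda<\frac l2$.

*Proof.* Suppose $x^{(l)}=z+\sum_jc_jv_j$ with $z=\sum_jn_jv_j$, $n_j\in\mathbb Z$, $c_j\ge0$ and $\sum_jc_j=\lambda$. The linear relations on $v_0,\dots,v_l$ are the multiples of $(1,\dots,1)$. So there is $s\in\mathbb R$ with $c_j=\frac j{l+1}+s-n_j$ for all $j$. As $c_j\ge0$ differs from $\frac j{l+1}+s$ by an integer, $c_j\ge\{\frac j{l+1}+s\}$. By Lemma 3,
$$\lambda=\sum_jc_j\ge\sum_{j=0}^l\Big\{s+\frac j{l+1}\Big\}=\frac l2+\{(l+1)s\}\ge\frac l2.\qquad\square$$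

For $l=1$ the point is $x^{(1)}=\frac12$, the point farthest from $\mathbb Z$.

**Step 3: combine the blocks.** The first idea is to take $y=(x^{(j_m)})_m$. It fails for $u'_m\ne0$. For $(1+T_1)\oplus(1+T_1)$ this is $y=(\frac12,\frac12)$; by our computation with $\operatorname{conv}\{0,2e_1,2e_2\}$ it is covered as soon as $\{\frac12\}+\{\frac12\}\le2\mu$, that is, $\mu\ge\frac12$, although we need a point missed for every given $\mu<1$. The reason is that scaling the $m$-th summand by $\lambda_m$ also moves it by $\lambda_mu'_m$, and in a direct sum the scale $\lambda_m$ of each summand is free; only $\sum_m\lambda_m=\mu$ is fixed. The way out is to fix reference scales slightly below $\frac{j_m}2$, shift the bad point by the amount that belongs to those scales, and observe that some summand must use less than its reference scale.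

Choose $\theta\in(0,1)$ with $\theta\frac i2>\mu$. For each $m$ with $j_m\ge1$ put
$$\lambda'_m=\theta\,\frac{j_m}2,\qquad y_m=x^{(j_m)}+\lambda'_mu'_m .$$
Since $\lambda'_m<\frac{j_m}2$, Lemma 7 gives
$$y_m\notin\mathbb Z^{j_m}+\lambda'_m(u'_m+T_{j_m}). \tag{9}$$
Let $y=(y_m)_m$ and suppose $y\in\mathbb Z^i+\mu T'$. A point of $T'$ is $\sum_m\alpha_mp_m$ with $p_m\in u'_m+T_{j_m}$, $\alpha_m\ge0$, $\sum_m\alpha_m=1$. With $\lambda_m=\mu\alpha_m$ we get $\sum_m\lambda_m=\mu$ and $y_m\in\mathbb Z^{j_m}+\lambda_m(u'_m+T_{j_m})$ for all $m$. Since
$$\sum_m\lambda_m=\mu<\theta\,\frac i2=\sum_m\lambda'_m,$$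
some $\lambda_m<\lambda'_m$. As $0\in u'_m+T_{j_m}$, we have $\lambda_m(u'_m+T_{j_m})\subset\lambda'_m(u'_m+T_{j_m})$, so $y_m\in\mathbb Z^{j_m}+\lambda'_m(u'_m+T_{j_m})$, which contradicts (9).

Hence no $\mu<\frac i2$ has the defining property, while $\frac i2$ has it: $\mu_i(T)=\frac i2$, and Theorem 1 is proved. $\blacksquare$

The condition $0\in u_j+T_{l_j}$ entered only in the last inclusion, and in making the direct sum meaningful; the upper bound does not need it.

## Simplices of covering radius $d/2$ and partitions of $\mathbb Z$ into residue classes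

Lemma 4 bounds the covering radius of a simplex by $\frac d2$, and its proof is explicit enough to say when the bound is attained. For a lattice $\Lambda\subset\mathbb R^d$ write $\mu_d(S,\Lambda)$ for the least $\mu>0$ with $\mu S+\Lambda=\mathbb R^d$; a basis of $\Lambda$ turns this into the usual covering radius.

**Theorem 8.** Let $d\ge1$ and let $S=\operatorname{conv}\{v_0,\dots,v_d\}\subset\mathbb R^d$ be a simplex with $0\in\operatorname{int}S$ such that the $v_j$ generate a lattice $\Lambda$. Let $w=(w_0,\dots,w_d)$ be the primitive positive integer vector with $\sum w_jv_j=0$, and let $W=\sum w_j$. Then the covering radius satisfies $\mu_d(S,\Lambda)\le\frac d2$. Equality holds if and only if every $N_j=W/w_j$ is an integer and there are integers $c_j$ such that $\mathbb Z$ is the disjoint union of the residue classes $c_j+N_j\mathbb Z$, $0\le j\le d$.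

The vector $w$ exists: the relations form a line, it is rational because $v_j\in\Lambda$, and it contains a positive vector because $0\in\operatorname{int}S$. Some instances:

- For $T_l$ we have $w=(1,\dots,1)$, all $N_j=l+1$, and the classes are $j+(l+1)\mathbb Z$.
- For $w=(2,1,1)$ we have $W=4$ and $\mathbb Z=2\mathbb Z\cup(1+4\mathbb Z)\cup(3+4\mathbb Z)$, so the covering radius is $1$. The triangle with vertices $(0,1),(1,-1),(-1,-1)$ and $\Lambda=\mathbb Z^2$ has these weights; it is a translate of the terminal polytope $T_1\oplus(1+T_1)$.
- For $w=(3,2,1)$, as for $(1,0),(0,1),(-3,-2)$, the moduli are $2,3,6$. Any class modulo $2$ meets any class modulo $3$, so the covering radius is less than $1$.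

The inequality is Lemma 4. It remains to treat equality.

**Step 1: an exact formula for the covering radius.** For $x=\sum_jt_jv_j$ let $F(s)=\sum_j\{t_j+w_js\}$ and $\rho(x)=\min\{\lambda\ge0:x\in\Lambda+\lambda S\}$. We show
$$\rho(x)=\min_sF(s),\qquad\mu_d(S,\Lambda)=\max_x\rho(x). \tag{10}$$
The function $F$ has period $1$ and is right-continuous, and it increases between consecutive jumps. So its minimum exists and is attained at one of the finitely many jump points of a period. By (2), $x\in\Lambda+F(s)S$ for every $s$. Conversely, let $x-z=\sum_jc_jv_j$ with $z=\sum_jn_jv_j\in\Lambda$, $n_j\in\mathbb Z$, $c_j\ge0$, $\sum_jc_j=\lambda$. Then $(n_j+c_j-t_j)_j$ is a linear relation, so $c_j=t_j+w_js-n_j$ for some $s$ and all $j$. Hence $c_j\ge\{t_j+w_js\}$ and $\lambda\ge F(s)$. This proves the first formula.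

Since $0\in\operatorname{int}S$, there is a constant $c$ with $h\in c|h|S$ for all $h\in\mathbb R^d$. So $\rho(x+h)\le\rho(x)+c|h|$ for all $x,h$, and $\rho$ is continuous. It is $\Lambda$-periodic, so it attains its maximum. As the sets $\lambda S$ increase with $\lambda$, $\mu S+\Lambda=\mathbb R^d$ holds exactly when $\mu\ge\rho(x)$ for all $x$. This is the second formula.

**Step 2: a partition gives equality.** Assume that the $N_j$ are integers and $\mathbb Z$ is the disjoint union of the classes $c_j+N_j\mathbb Z$. We exhibit a point with $\rho\ge\frac d2$. Put $t_j=-c_j/N_j$ and $x=\sum_jt_jv_j$. Write $Ws=m+\vartheta$ with $m\in\mathbb Z$, $\vartheta\in[0,1)$. As $w_j=W/N_j$,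
$$t_j+w_js=\frac{m-c_j}{N_j}+\frac\vartheta{N_j}.$$
The fractional part of the first summand is at most $\frac{N_j-1}{N_j}$, so adding $\frac\vartheta{N_j}<\frac1{N_j}$ does not reach the next integer. With $\sum_j\frac1{N_j}=\sum_j\frac{w_j}W=1$,
$$F(s)=h(m)+\vartheta,\qquad h(m)=\sum_j\Big\{\frac{m-c_j}{N_j}\Big\}.$$
Passing from $m$ to $m+1$ adds $\frac1{N_j}$ to the $j$-th term, and subtracts $1$ if $m+1\equiv c_j\pmod{N_j}$. So
$$h(m+1)-h(m)=\sum_j\frac1{N_j}-\#\{j:m+1\equiv c_j\bmod N_j\}=1-1=0 .$$
Thus $h$ is constant. It equals its mean over a common period, $\sum_j\frac{N_j-1}{2N_j}=\frac{(d+1)-1}2=\frac d2$. So $F\ge\frac d2$ everywhere, and $\rho(x)\ge\frac d2$ by (10).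

**Step 3: equality forces the jump points to be distinct.** Now let $\mu_d(S,\Lambda)=\frac d2$. By (10) there is $x=\sum_jt_jv_j$ with $\rho(x)=\frac d2$, so $F\ge\frac d2$ everywhere. By (4) with $q=d$, the $W$ values $F(s_{j,n})$ have average at most $\frac d2$. Hence $F(s_{j,n})=\frac d2$ for all $(j,n)$, equality holds in (4), and so equality holds in (3) for every pair:
$$a_jt_k-a_kt_j\notin\mathbb Z\qquad(j\ne k).$$
(The $a_j,a_k$ depend on the pair.) If $t_j+w_js$ and $t_k+w_ks$ were both integers for some $s$, then, since $a_jw_k=a_kw_j$,
$$a_jt_k-a_kt_j=a_j(t_k+w_ks)-a_k(t_j+w_js)\in\mathbb Z,$$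
a contradiction. So points $s_{j,n}$ with different $j$ are distinct modulo $1$. Those with the same $j$ differ by $\frac{n-n'}{w_j}$ with $0<|n-n'|<w_j$, so they are distinct modulo $1$ as well.

**Step 4: equality forces equal spacing.** Let $s<s'$ be consecutive points of the $\mathbb Z$-periodic extension of $\{s_{j,n}\}$. On $[s,s')$ the function $F$ is linear with slope $W$. At $s'$ exactly one of its terms drops, by exactly $1$. So
$$\frac d2=F(s')=\frac d2+W(s'-s)-1,\qquad\text{that is,}\qquad s'-s=\frac1W .$$

**Step 5: read off the partition.** Replacing $t$ by $t+s_0w$ does not change $x$ and shifts every $s_{j,n}$ by $-s_0$. Taking for $s_0$ one of the points, we may assume that the points modulo $1$ are exactly $\frac1W\mathbb Z/\mathbb Z$. For fixed $j$, the points $s_{j,n}$, $0\le n<w_j$, form a coset of $\frac1{w_j}\mathbb Z/\mathbb Z$ inside $\frac1W\mathbb Z/\mathbb Z$. So $\frac1{w_j}\in\frac1W\mathbb Z$, that is, $w_j\mid W$ and $N_j=W/w_j$ is an integer. Multiplication by $W$ turns these cosets into residue classes modulo $N_j$, one for each $j$, and they partition $\mathbb Z/W\mathbb Z$.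 Lifting to $\mathbb Z$ gives the required partition. $\square$

## A simplex of dimension 12 that is not terminal

Theorem 8 turns every partition of $\mathbb Z$ into residue classes with suitable moduli into a simplex of covering radius $\frac d2$. For one such partition, nothing of the terminal structure remains.

**Theorem 9.** There is a $12$-dimensional lattice simplex with exactly one interior lattice point and covering radius $\frac{12}2=6$ which is not a terminal polytope. It is not equivalent to a translate of $T_{12}$, and no translate of it is a direct sum of two convex bodies of positive dimension with respect to a splitting of the lattice. In particular it cannot be obtained from simplices $T_l$ by iterated direct sums, translations and unimodular maps.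

So $\mu_d=\frac d2$ does not imply that a body is terminal up to translation.

**Step 1: a partition of $\mathbb Z/30$ into 13 classes.** Identify $\mathbb Z/30$ with $\mathbb Z/2\times\mathbb Z/3\times\mathbb Z/5$ by the Chinese remainder theorem, and let $*$ stand for a free coordinate. Take the cells
$$(*,0,1);\quad(1,*,c),\ c=0,2,3,4;\quad(0,1,*),\ (0,2,*);\quad(0,0,c),\ c=0,2,3,4;\quad(1,1,1),\ (1,2,1).$$
They cover everything:

- First coordinate $0$: second coordinates $1,2$ are in $(0,1,*),(0,2,*)$; $(0,0,1)$ is in $(*,0,1)$; the remaining $(0,0,c)$ are single cells.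
- First coordinate $1$: third coordinates $\ne1$ are in the cells $(1,*,c)$; $(1,0,1)$ is in $(*,0,1)$; $(1,1,1)$ and $(1,2,1)$ are single cells.

The cell sizes add up to $2+4\cdot3+2\cdot5+4+2=30$, so the cells are disjoint. Fixing two or three of the coordinates means fixing a residue class, so the cells are residue classes modulo $15$ (once), $10$ (four times), $6$ (twice), $30$ (six times). The weights $30/N_j$ are
$$w=(2,3,3,3,3,5,5,1,1,1,1,1,1),\qquad W=30 .$$

**Step 2: the simplex.** Let $\Lambda=\mathbb Z^{13}/\mathbb Zw\subset\mathbb R^{13}/\mathbb Rw\cong\mathbb R^{12}$. By Lemma 5 the image of $\mathbb Z^{13}$ in $\mathbb R^{13}/\mathbb Rw$ is a lattice, and since $w$ is primitive, $\mathbb Z^{13}\cap\mathbb Rw=\mathbb Zw$, so this image is $\Lambda$. Let $v_0,\dots,v_{12}$ be the images of the unit vectors and $S=\operatorname{conv}\{v_j\}$. The linear relations on the $v_j$ are the multiples of $w$. As $W\ne0$, the $v_j$ are affinely independent, and $0=\sum_j\frac{w_j}{30}v_j$ is interior to $S$. The $v_j$ generate $\Lambda$, so Theorem 8 and Step 1 give $\mu_{12}(S,\Lambda)=6$.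

**Step 3: the lattice points of $S$ are its vertices and $0$.** A lattice point $\sum_jn_jv_j$ has barycentric coordinates
$$\beta_j=n_j+\frac k{30}w_j,\qquad k=1-\sum_jn_j\in\mathbb Z,$$
because adding a multiple of the relation does not change the point and these numbers add up to $1$. Suppose the point is in $S$, so all $\beta_j\ge0$. Let $k'\in\{0,\dots,29\}$ be the residue of $k$ modulo $30$. Then $\beta_j\equiv k'w_j/30\pmod1$, so $\beta_j\ge\{k'w_j/30\}$. The six coordinates of weight $1$ give $\frac{6k'}{30}\le\sum_j\beta_j=1$, so $k'\le5$. Then $k'w_j\le25<30$ for all $j$, so $\sum_j\{k'w_j/30\}=k'\le1$. If $k'=0$, the $\beta_j$ are nonnegative integers with sum $1$, and the point is a vertex. If $k'=1$, then $\beta_j\ge\frac{w_j}{30}$ and both sides have sum $1$, so $\beta=\frac w{30}$ and the point is $0$. Hence $S\cap\Lambda=\{v_0,\dots,v_{12},0\}$, and $0$ is the only interior lattice point.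

**Step 4: $S$ is not equivalent to a translate of $T_{12}$.** Compare an index that translations and unimodular maps preserve: the index in the lattice of the subgroup generated by the differences of vertices. For $S$, the map $\sum_jn_jv_j\mapsto\sum_jn_j\bmod30$ is well defined on $\Lambda$, since $\sum_jw_j=30$, and it is surjective. If $\sum_jn_j$ is a multiple of $30$, subtract a multiple of $w$ from $n$ to get $\sum_jn_j=0$, so the kernel is the group generated by the differences $v_j-v_m$. The index is $30$. For $T_{12}$ the same argument with weights $(1,\dots,1)$ gives $13$.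

**Step 5: set up a hypothetical decomposition and locate its origin.** Suppose some translate of $S$ were a direct sum: $S=o+\operatorname{conv}(K_1\cup K_2)$, where $\Lambda=\Lambda_1\oplus\Lambda_2$ with both ranks positive, $V_a=\operatorname{span}\Lambda_a$, and $0\in K_a\subset V_a$ convex bodies. Every vertex of $S$ lies in $o+K_1$ or $o+K_2$, hence in $o+V_1$ or $o+V_2$. The vertices affinely span $\mathbb R^{12}$, so the vectors $v_j-o$ span it linearly. Therefore both $o+V_1$ and $o+V_2$ contain vertices different from $o$. Take such vertices $v\in o+V_1$, $v'\in o+V_2$. Then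
$$v'-v=(v'-o)+(o-v)\in\Lambda,\qquad v'-o\in V_2,\quad o-v\in V_1,$$
and since $\Lambda=\Lambda_1\oplus\Lambda_2$ we get $o-v\in\Lambda_1\subset\Lambda$, so $o\in\Lambda$. Also $o\in o+K_1\subset S$. By Step 3, $o=0$ or $o$ is a vertex.

**Step 6: exclude $o=0$.** Here every vertex lies in exactly one of $V_1,V_2$, since no vertex is $0$. Projecting $\sum_jw_jv_j=0$ to $V_1$ along $V_2$ gives $\sum_{v_j\in V_1}w_jv_j=0$. This is a nonzero relation that is not proportional to $w$, because some vertex lies in $V_2$. That contradicts the uniqueness of the relation.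

**Step 7: exclude $o=v_m$.** The other vertices split into nonempty sets, indexed by $A'$ (those in $o+V_1$) and $B'$ (those in $o+V_2$). The vectors $v_j-v_m$ with $j\ne m$ form a basis of $\mathbb R^{12}$. From $\sum_jw_j(v_j-v_m)=-30v_m$,
$$-v_m=\sum_{j\ne m}\frac{w_j}{30}(v_j-v_m)\in\Lambda, \tag{11}$$
so its $V_1$-component $y=\sum_{j\in A'}\frac{w_j}{30}(v_j-v_m)$ lies in $\Lambda_1\subset\Lambda$. On the other hand, any $\sum_jn_jv_j\in\Lambda$ equals $\sum_{j\ne m}n_j(v_j-v_m)+\big(\sum_jn_j\big)v_m$. By (11) its coordinates in the basis $v_j-v_m$ are therefore congruent to $kw_j/30$ modulo $1$, with the same $k=-\sum_jn_j$ for all $j$. For $y$ this says that for some integer $k$,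
$$kw_j\equiv w_j\pmod{30}\ \ (j\in A'),\qquad kw_j\equiv0\pmod{30}\ \ (j\in B').$$
Some $j\ne m$ has $w_j=1$. If it is in $A'$, then $k\equiv1$, and $w_{j'}\equiv0\pmod{30}$ for the indices $j'\in B'\ne\emptyset$. If it is in $B'$, then $k\equiv0$, and $w_{j'}\equiv0\pmod{30}$ for the indices $j'\in A'\ne\emptyset$. Both are impossible, as $0<w_{j'}<30$. So no translate of $S$ is a direct sum.

**Step 8: conclude.** Consider a $12$-dimensional polytope obtained from simplices $T_l$ by iterated direct sums, translations and unimodular maps. If no direct sum is used, it is, up to translation and unimodular equivalence, $T_{12}$. Otherwise look at the last direct sum; only translations and unimodular maps follow it. A sum of several summands is the sum of the first and of the direct sum of the others. So up to translation the polytope is a direct sum of two bodies of positive dimension with respect to a splitting of the lattice. By Steps 4 to 7, $S$ is of neither kind. Terminal polytopes are among the polytopes considered, so $S$ is not terminal. $\square$
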